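
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}


\title[G-dimension and semidualizing complexes]{G-dimension does not bound G-dimension\\ with respect to a semidualizing complex}

\begin{abstract}
Let $X$ be a semidualizing complex over a commutative Noetherian local ring $R$. It was conjectured that $G_X\text{-dim}\,M\le G\text{-dim}\,M$ for every homologically bounded below complex $M$ with finitely generated homology, with equality when the right-hand side is finite. We disprove this: for every field $k$ there are an Artinian local $k$-algebra $R$, a semidualizing module $X$ and a finitely generated module $M\neq 0$ with $G\text{-dim}\,M=0$ and $G_X\text{-dim}\,M=\infty$. The construction rests on a $2\times 2$ matrix over a commutative ring which acts on a module with rank four while its transpose acts with rank one. We also prove what remains true: the two dimensions agree when both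 are finite, and, when $G\text{-dim}\,M$ is finite, $G_X\text{-dim}\,M$ is finite if and only if $\operatorname{Hom}_R(F,X)$ is acyclic for a complete resolution $F$ of $M$.
\end{abstract}


\section{The question and the answer}

\subsection{Definitions}
Throughout, $R$ is a commutative Noetherian local ring with residue field $k$. Complexes are graded homologically, and $(\Sigma Y)_i=Y_{i-1}$. For a complex $Y$ put
\[
\inf Y=\inf\{i: H_i(Y)\neq 0\},\qquad \sup Y=\sup\{i: H_i(Y)\neq 0\},
\]
so that $\inf 0=\infty$. Let $\mathcal D^f_+(R)$ be the derived category of complexes with finitely generated homology modules that vanish in all sufficiently small degrees, and $\mathcal D^f_b(R)$ the derived category of complexes with bounded, finitely generated homology. We write $\operatorname{Ext}^i_R(M,X)=H_{-i}(\mathbf R\mathrm{Hom}_R(M,X))$ also when $M$ and $X$ are complexes, and $\operatorname{depth}Y=-\sup\mathbf R\mathrm{Hom}_R(k,Y)$.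

A complex $X\in\mathcal D^f_b(R)$ is \emph{semidualizing} if the homothety morphism $R\to\mathbf R\mathrm{Hom}_R(X,X)$ is an isomorphism in the derived category. For such an $X$, a complex $M\in\mathcal D^f_+(R)$ has \emph{finite $G_X$-dimension} if $\mathbf R\mathrm{Hom}_R(M,X)\in\mathcal D^f_b(R)$ and the biduality morphism
\[
\beta^X_M\colon M\to\mathbf R\mathrm{Hom}_R(\mathbf R\mathrm{Hom}_R(M,X),X)
\]
is an isomorphism. In that case
\[
G_X\text{-dim}\,M=\inf X-\inf\mathbf R\mathrm{Hom}_R(M,X),
\]
and otherwise $G_X\text{-dim}\,M=\infty$. Finiteness thus says that $M$ can be recovered from its $X$-dual and that this dual is bounded; the number says how far down the dual reaches, normalized so that $G_X\text{-dim}\,R=0$. For $X=R$ one gets the classical G-dimension, $G\text{-dim}\,M=G_R\text{-dim}\,M$.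

\begin{conjecture}[\cite{source}]
Let $X$ be a semidualizing complex over $R$. Then for every $M\in\mathcal D^f_+(R)$
\[
G_X\text{-dim}\,M\le G\text{-dim}\,M ,
\]
and if the right-hand side is finite, then equality holds.
\end{conjecture}

\subsection{Why one might believe it}
For $X=R$ there is nothing to prove. If $M$ is isomorphic to a bounded complex of finitely generated free modules, then $\beta^X_M$ is invertible for every $X$, because $\beta^X_R$ is the homothety morphism and both sides of biduality respect exact triangles. When both dimensions are finite, they are equal, being given by one formula that does not mention $X$ (Theorem~\ref{thm:B}(a)). So only finiteness is at stake. Here there is a natural strategy. The \emph{tensor evaluation} morphism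
\[
\theta_M\colon\mathbf R\mathrm{Hom}_R(M,R)\otimes^{\mathbf L}_RX\to\mathbf R\mathrm{Hom}_R(M,X)
\]
compares the two duals of $M$. If it is an isomorphism and $G\text{-dim}\,M<\infty$, then
\[
\mathbf R\mathrm{Hom}(\mathbf R\mathrm{Hom}(M,X),X)\simeq
\mathbf R\mathrm{Hom}(\mathbf R\mathrm{Hom}(M,R),\mathbf R\mathrm{Hom}(X,X))\simeq
\mathbf R\mathrm{Hom}(\mathbf R\mathrm{Hom}(M,R),R)\simeq M ,
\]
and one can check that $G_X\text{-dim}\,M$ is finite as well (Theorem~\ref{thm:B}(b)). Tensor evaluation is an isomorphism for bounded complexes of finitely generated free modules; the conjecture asks, in effect, whether it is one for all $M$ of finite G-dimension. It is not.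

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $k$ be any field. There are a finite-dimensional commutative local $k$-algebra $R$ with residue field $k$, a semidualizing $R$-module $X$, and a finitely generated $R$-module $M\neq0$ with
\[
G\text{-dim}_R\,M=0,\qquad \dim_k\operatorname{Ext}^i_R(M,X)=72\quad\text{for all }i\ge1 .
\]
Hence $\mathbf R\mathrm{Hom}_R(M,X)\notin\mathcal D^f_b(R)$, and $G_X\text{-dim}\,M=\infty>0=G\text{-dim}\,M$. Moreover, for every $d\ge0$ there is a counterexample to the conjecture, again with $G$-dimension $0$ and $G_X$-dimension $\infty$, over a Cohen--Macaulay local ring of Krull dimension $d$ with residue field $k$.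
\end{theorem}

A complex $F$ of finitely generated free $R$-modules is \emph{totally acyclic} if both $F$ and $\operatorname{Hom}_R(F,R)$ are acyclic. A \emph{complete resolution} of a complex $M\not\simeq0$ with $G\text{-dim}\,M<\infty$ is a totally acyclic complex that has a high syzygy module in common with a free resolution of $M$; the precise form we use is Definition~\ref{def:cr}, and existence is proved in Lemma~\ref{lem:cr}.

\begin{theorem}\label{thm:B}
Let $R$ be a commutative Noetherian local ring, $X$ a semidualizing complex, and $M\not\simeq0$ in $\mathcal D^f_+(R)$.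
\begin{enumerate}
\item[(a)] If $G_X\text{-dim}\,M<\infty$, then $G_X\text{-dim}\,M=\operatorname{depth}R-\operatorname{depth}M$. Hence, if $G\text{-dim}\,M$ and $G_X\text{-dim}\,M$ are both finite, they are equal.
\item[(b)] If $G\text{-dim}\,M<\infty$, the following are equivalent:
\begin{enumerate}
\item[(i)] $G_X\text{-dim}\,M<\infty$;
\item[(ii)] $\theta_M$ is an isomorphism;
\item[(iii)] $\operatorname{Hom}_R(F,X)$ is acyclic for a complete resolution $F$ of $M$ (equivalently, for every one), where $X$ is represented by a bounded complex.
\end{enumerate}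
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:pair}
The conjecture holds for a given pair $(R,X)$ if and only if $\operatorname{Hom}_R(F,X)$ is acyclic for every totally acyclic complex $F$ of finitely generated free $R$-modules. This is the case if $X$ has finite projective or finite injective dimension, that is, if $X$ is isomorphic in the derived category to a bounded complex of finitely generated free modules or to a bounded complex of injective modules.
\end{corollary}

By Theorem~\ref{thm:A} it is not always the case.

\subsection{How to look for a counterexample}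
Corollary~\ref{cor:pair} says what to find: a totally acyclic $F$ for which $\operatorname{Hom}_R(F,X)$ has homology. It also says where not to look. If $A$ is a finite-dimensional local $k$-algebra with residue field $k$, the two obvious semidualizing $A$-modules are $A$ and the $k$-dual $D=\operatorname{Hom}_k(A,k)$, which is injective; neither can work. But they can be mixed: over $R=A\otimes_kA$ the module $X=A\otimes_kD$ is semidualizing. We look for $F$ of the form $S\otimes_kS'$. Here $S$ and $S'$ are $2$-periodic complexes of finitely generated free $A$-modules, regarded as $\mathbb Z/2$-graded objects, so that the terms of $S\otimes_kS'$ are again finitely generated. With $S^*=\operatorname{Hom}_A(S,A)$, the K\"unneth formula will give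
\begin{equation}\label{eq:three}
\begin{aligned}
H(F)&\cong H(S)\otimes_kH(S'),\\
H(\operatorname{Hom}_R(F,R))&\cong H(S^*)\otimes_kH(S'^*),\\
H(\operatorname{Hom}_R(F,X))&\cong H(S^*)\otimes_k\operatorname{Hom}_k(H(S'),k).
\end{aligned}
\end{equation}
We want the first two to vanish and the third not to. The third forces $H(S^*)\neq0$ and $H(S')\ne0$, and then the first two force $H(S)=0$ and $H(S'^*)=0$. So $S$ must be acyclic with a dual that is not acyclic, and conversely, given such an $S$, we can take $S'=S^*$.

Everything is reduced to finding one $2$-periodic acyclic complex of finitely generated free modules over some $A$ whose dual is not acyclic. Dualizing transposes matrices, so we need matrices over $A$ that behave quite differently from their transposes. Section~\ref{sec:matrix} shows such a matrix, acting on a module; Section~\ref{sec:ring} turns the module into part of a ring; Section~\ref{sec:tensor} carries out the tensor product and proves Theorem~\ref{thm:A}. That proof needs only Section~\ref{sec:ta} from the general theory. Theorem~\ref{thm:B} and Corollary~\ref{cor:pair} are proved in Sections~\ref{sec:depth}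 and~\ref{sec:criterion}.

\section{Totally acyclic complexes and totally reflexive modules}\label{sec:ta}

Write $(-)^*=\operatorname{Hom}_R(-,R)$. A finitely generated module $Z$ is \emph{totally reflexive} if $\operatorname{Ext}^i_R(Z,R)=0=\operatorname{Ext}^i_R(Z^*,R)$ for all $i>0$ and the biduality map $Z\to Z^{**}$ is bijective. Equivalently, $Z=0$ or $G\text{-dim}\,Z=0$. Indeed, if $Z\neq 0$ is totally reflexive, then $\mathbf R\mathrm{Hom}_R(Z,R)\simeq Z^*\ne0$ and $\beta^R_Z$ is the bijection $Z\to Z^{**}$, so $G\text{-dim}\,Z=0$. If $G\text{-dim}\,Z=0$, then $\inf\mathbf R\mathrm{Hom}_R(Z,R)=0$, so $\operatorname{Ext}^i(Z,R)=0$ for $i>0$ and $\mathbf R\mathrm{Hom}_R(Z,R)\simeq Z^*$; the isomorphism $\beta^R_Z\colon Z\to\mathbf R\mathrm{Hom}_R(Z^*,R)$ gives the other two conditions.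

For a complex $F$ put $Z_n(F)=\operatorname{coker}(F_{n+1}\to F_n)$. If $F$ is acyclic, there are exact sequences
\begin{equation}\label{eq:syz}
0\to Z_{n+1}(F)\to F_n\to Z_n(F)\to0 ,
\end{equation}
and for acyclic complexes of free modules $\Sigma^{-n}F_{\ge n}$ is a free resolution of $Z_n(F)$.

\begin{lemma}\label{lem:ta}
If $F$ is a totally acyclic complex of finitely generated free modules, then every $Z_n(F)$ is totally reflexive. Conversely, every totally reflexive module is $Z_0(F)$ for some such $F$.
\end{lemma}

\begin{proof}
Shifts of $F$ are totally acyclic, so let $n=0$ and $Z=Z_0(F)$. Since $F_{\ge0}$ resolves $Z$ and $F^*$ is acyclic, $\operatorname{Ext}^i(Z,R)=0$ for $i>0$. Also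
\[
Z^*=\ker(F_0^*\to F_1^*)=\operatorname{im}(F_{-1}^*\to F_0^*)\cong\operatorname{coker}(F_{-2}^*\to F_{-1}^*),
\]
with free resolution $\cdots\to F_{-3}^*\to F_{-2}^*\to F_{-1}^*$. Its dual is $F_{-1}\to F_{-2}\to F_{-3}\to\cdots$, which is exact except at the left end. Hence $\operatorname{Ext}^i(Z^*,R)=0$ for $i>0$. Let $\iota\colon Z\hookrightarrow F_{-1}$ be induced by the differential. Then $\iota^*\colon F_{-1}^*\to Z^*$ is the augmentation of the resolution above. Dualizing $F_{-2}^*\to F_{-1}^*\to Z^*\to0$, we see that $\iota^{**}\colon Z^{**}\to F_{-1}^{**}=F_{-1}$ is injective with image $\ker(F_{-1}\to F_{-2})=\operatorname{im}\iota$. By naturality, $\iota^{**}$ composed with the biduality map $Z\to Z^{**}$ is $\iota$. So the biduality map is bijective.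

Conversely, let $Z$ be totally reflexive, with resolutions $L\to Z$ and $Q\to Z^*$ by finitely generated free modules. Since $\operatorname{Ext}^i(Z^*,R)=0$ for $i>0$, dualizing $Q$ gives an exact sequence $0\to Z\to Q_0^*\to Q_1^*\to\cdots$, where $Z=Z^{**}$. Splicing it with $L$ gives an acyclic complex
\[
F:\quad\cdots\to L_1\to L_0\to Q_0^*\to Q_1^*\to\cdots
\]
with $Z_0(F)=Z$. In $F^*\colon\cdots\to Q_1\to Q_0\to L_0^*\to L_1^*\to\cdots$ the middle map is the composite $Q_0\to Z^*\to L_0^*$, and $0\to Z^*\to L_0^*\to L_1^*\to\cdots$ is exact because $\operatorname{Ext}^i(Z,R)=0$ for $i>0$. So $F^*$ is acyclic.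
\end{proof}

\section{A matrix and its transpose}\label{sec:matrix}

For a module $U$ we write $U^n$ for the direct sum of $n$ copies of $U$; products of ideals are written with a dot.

A square matrix over a field has the same rank as its transpose. Let now $\delta=(x_{ij})$ be an $n\times n$ matrix over a commutative ring $B$ and $N$ a $B$-module. Both $\delta$ and $\delta^T$ act on $N^n$, and there is no reason for the two actions to have the same rank: each $x_{ij}$ acts on $N$ by an operator, and $\delta^T$ permutes these operators without transposing them. For $n=1$ the two actions coincide. For $n=2$ they can already be very different.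

Let $B=k\oplus V$, where $V$ has basis $x_{11},x_{12},x_{21},x_{22}$ and $V\cdot V=0$. Let $N=W_0\oplus W_1$ with $W_0=\langle e_1,e_2\rangle_k$ and $W_1=\langle f_1,f_2\rangle_k$, and let
\[
x_{ij}e_i=f_j,\qquad x_{ij}e_l=0\ \ (l\neq i),\qquad x_{ij}W_1=0 .
\]
Thus the $x_{ij}$ act as the four matrix units $W_0\to W_1$. Products of two of them act as $0$, so $N$ is a $B$-module. Let $\delta=(x_{ij})\in M_2(B)$. Write elements of $N^2$ as $u\varepsilon_1+v\varepsilon_2$ with $\varepsilon_1,\varepsilon_2$ the standard basis, so that $\delta(u\varepsilon_j)=\sum_ix_{ij}u\,\varepsilon_i$ and $\delta^T(u\varepsilon_j)=\sum_ix_{ji}u\,\varepsilon_i$. Hence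
\[
\delta(e_l\varepsilon_j)=\sum_ix_{ij}e_l\,\varepsilon_i=f_j\varepsilon_l,
\qquad
\delta^T(e_l\varepsilon_j)=\sum_ix_{ji}e_l\,\varepsilon_i=
\begin{cases}\sum_if_i\varepsilon_i&\text{if }j=l,\\ 0&\text{otherwise.}\end{cases}
\]
Explicitly:
\[
\begin{array}{c|cccc}
 & e_1\varepsilon_1&e_1\varepsilon_2&e_2\varepsilon_1&e_2\varepsilon_2\\ \hline
\delta & f_1\varepsilon_1&f_2\varepsilon_1&f_1\varepsilon_2&f_2\varepsilon_2\\
\delta^T & f_1\varepsilon_1+f_2\varepsilon_2&0&0&f_1\varepsilon_1+f_2\varepsilon_2
\end{array}
\]
Identify $W_0$ and $W_1$ with $k^2$. Then $\delta\colon W_0\otimes k^2\to W_1\otimes k^2$ is the flip $u\otimes v\mapsto v\otimes u$, and $\delta^T$ is obtained by transposing in the second tensor factor only; this partial transpose of a bijective map has rank one. We record the outcome.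

\begin{lemma}\label{lem:matrix}
On the $8$-dimensional space $N^2$ the matrix $\delta$ has $\ker\delta=\operatorname{im}\delta=W_1^2$, whereas $\dim_k\ker\delta^T=7$ and $\dim_k\operatorname{im}\delta^T=1$.
\end{lemma}

\begin{proof}
Both matrices kill $W_1^2$ and map $W_0^2$ to $W_1^2$. The map $\delta\colon W_0^2\to W_1^2$ sends a basis bijectively to a basis, and $\delta^T\colon W_0^2\to W_1^2$ has rank $1$, so its kernel on $N^2$ has dimension $4+3=7$.
\end{proof}

So the periodic complex $\cdots\to N^2\xrightarrow{\delta}N^2\xrightarrow{\delta}N^2\to\cdots$ is exact, and it acquires homology of dimension $6$ in every degree when $\delta$ is replaced by $\delta^T$.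

\section{From the module to a ring}\label{sec:ring}

We need complexes of free modules over a ring, not copies of $N$. If $N$ is made an ideal of square zero in a trivial extension $A=C\ltimes N$, then $A^2$ is an extension of $C^2$ by $N^2$. When the complex on $C^2$ is exact both for $\delta$ and for $\delta^T$, the homology on $A^2$ is that on $N^2$. The first choice $C=B$ does not work: on $B^2$, the kernel of $\delta$ contains $V\oplus V$, of dimension $8$, and its image has dimension at most $\dim_kB^2-8=2$. The remedy is to adjoin a variable $w$ of square zero: for every square-zero matrix $\eta$, the two matrices $\eta+w$ and $\eta-w$ then form an exact pair.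

\begin{lemma}\label{lem:w}
Let $B$ be a commutative ring, $\eta$ an $n\times n$ matrix over $B$ with $\eta^2=0$, and $C=B[w]/(w^2)$. On $C^n$ one has $\ker(\eta+w)=\operatorname{im}(\eta-w)$ and $\ker(\eta-w)=\operatorname{im}(\eta+w)$, where $w$ stands for $w$ times the identity matrix.
\end{lemma}

\begin{proof}
First, $(\eta\pm w)(\eta\mp w)=\eta^2-w^2=0$. Write elements of $C^n$ as $f+gw$ with $f,g\in B^n$. Then $(\eta\pm w)(f+gw)=\eta f+(\eta g\pm f)w$. If this is $0$, then $f=\mp\eta g$, and
\[
f+gw=\mp\eta g+gw=(\eta\mp w)(\mp g).\qedhere
\]
\end{proof}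

Now let $B$, $N$, $\delta$ be as in Section~\ref{sec:matrix}, put $C=B[w]/(w^2)$, and let $wN=0$. Then $N$ is a $C$-module on which $w$ does not interfere with $\delta$. Let
\[
A=C\ltimes N
\]
be the trivial extension: $C\oplus N$ with $N\cdot N=0$. It is a commutative $k$-algebra of dimension $10+4=14$; it is local, with nilpotent maximal ideal and residue field $k$, and $A/N=C$. View $\delta$ as a matrix over $A$ and put $d_\pm=\delta\pm w$. Since $V\cdot V=0$ we have $\delta^2=(\delta^T)^2=0$, hence $d_+d_-=d_-d_+=0$.

A \emph{$\mathbb Z/2$-complex} is a $\mathbb Z/2$-graded module with an odd endomorphism $\partial$ of square zero; it is the same as a $2$-periodic complex, and in particular short exact sequences of $\mathbb Z/2$-complexes have long exact homology sequences. Let $T$ be the $\mathbb Z/2$-complex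
\[
T_0=T_1=A^2,\qquad d_+\colon T_1\to T_0,\qquad d_-\colon T_0\to T_1 .
\]
Up to signs of the differentials, which do not affect kernels or images, the dual $T^*=\operatorname{Hom}_A(T,A)$ is given by $\delta^T+w$ from even to odd and $\delta^T-w$ from odd to even.

\begin{proposition}\label{prop:T}
$H(T)=0$, while $\dim_kH_0(T^*)=\dim_kH_1(T^*)=6$.
\end{proposition}

\begin{proof}
Let $\eta=\delta$ or $\eta=\delta^T$. The pair $\eta\pm w$ acts on the exact sequence
\[
0\to N^2\to A^2\to C^2\to0 .
\]
By Lemma~\ref{lem:w} the $\mathbb Z/2$-complex on $C^2$ is exact, so the homology on $A^2$ is that on $N^2$. Since $wN=0$, both differentials on $N^2$ are $\eta$ up to sign. By Lemma~\ref{lem:matrix} the homology in each parity is $0$ for $\eta=\delta$ and has dimension $7-1=6$ for $\eta=\delta^T$.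
\end{proof}

\section{The tensor product: proof of Theorem~\ref{thm:A}}\label{sec:tensor}

Let $A$ and $T$ be as in Section~\ref{sec:ring}, and put
\[
R=A\otimes_kA,\qquad D=\operatorname{Hom}_k(A,k),\qquad X=A\otimes_kD .
\]
The finite-dimensional algebra $R$ is local with residue field $k$, because $\mathfrak m_A\otimes A+A\otimes\mathfrak m_A$ is nilpotent with quotient $k$.

\begin{lemma}\label{lem:X}
$X$ is a semidualizing $R$-module.
\end{lemma}

\begin{proof}
Let $P\to D$ be a resolution by finitely generated free $A$-modules. Then $A\otimes_kP\to X$ is a free resolution over $R$, and $\operatorname{Hom}_R(A\otimes_kP,A\otimes_kD)\cong A\otimes_k\operatorname{Hom}_A(P,D)$. Hence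
\[
\operatorname{Ext}^i_R(X,X)\cong A\otimes_k\operatorname{Ext}^i_A(D,D).
\]
Since $\operatorname{Hom}_A(-,D)\cong\operatorname{Hom}_k(-,k)$ is exact, $D$ is injective and this vanishes for $i>0$. For $i=0$ the homothety map of $X$ is the identity of $A$ tensored with the homothety map $A\to\operatorname{End}_A(D)$. The latter is injective: if $aD=0$, every $k$-linear form on $A$ vanishes on $aA$, so $a=0$. Since $\operatorname{End}_A(D)\cong\operatorname{Hom}_k(D,k)$ has dimension $\dim_kA$, it is bijective.
\end{proof}

For $\mathbb Z/2$-complexes we use the usual signs,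
\[
\partial(g\otimes h)=\partial g\otimes h+(-1)^{|g|}g\otimes\partial h,\qquad \partial\varphi=\partial\circ\varphi-(-1)^{|\varphi|}\varphi\circ\partial ,
\]
and regard a module as a $\mathbb Z/2$-complex in even degree. The tools we need carry over.

\begin{lemma}\label{lem:kunneth}
\begin{enumerate}
\item[(1)] For $\mathbb Z/2$-complexes $Y,Y'$ of $k$-vector spaces, $H(Y\otimes_kY')\cong H(Y)\otimes_kH(Y')$.
\item[(2)] Let $S,S'$ be $\mathbb Z/2$-complexes of finitely generated free $A$-modules and $U,U'$ two $A$-modules. Then
\[
\operatorname{Hom}_A(S,U)\otimes_k\operatorname{Hom}_A(S',U')\cong\operatorname{Hom}_R(S\otimes_kS',U\otimes_kU')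
\]
as $\mathbb Z/2$-complexes, via $(\varphi\otimes\psi)(g\otimes h)=(-1)^{|\psi||g|}\varphi(g)\otimes\psi(h)$. Here the first copy of $A$ in $R=A\otimes_kA$ acts on $S$ and $U$, the second on $S'$ and $U'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Splitting off cycles and boundaries, we can write $Y$ as the direct sum of $H(Y)$ with zero differential and a contractible complex, and likewise $Y'$. If $Y$ is contractible, with an odd map $s$ such that $\partial s+s\partial=1$ on $Y$, then
\[
\partial(sg\otimes h)+(s\otimes1)\partial(g\otimes h)=(\partial s+s\partial)g\otimes h+\big((-1)^{|g|+1}+(-1)^{|g|}\big)sg\otimes\partial h=g\otimes h ,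
\]
so a contractible complex tensored with any complex is contractible; by symmetry this holds in either factor. Only $H(Y)\otimes H(Y')$ contributes homology.

(2) The map is bijective because the modules in $S,S'$ are free of finite rank over $A$. For differentials, note $\partial\varphi=-(-1)^{|\varphi|}\varphi\circ\partial$ since $U$ has zero differential. On the one hand, $\partial(\varphi\otimes\psi)(g\otimes h)$ equals
\[
-(-1)^{|\varphi|+|\psi|}\Big((-1)^{|\psi|(|g|+1)}\varphi(\partial g)\otimes\psi(h)+(-1)^{|g|+|\psi||g|}\varphi(g)\otimes\psi(\partial h)\Big).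
\]
On the other hand, $\big(\partial\varphi\otimes\psi+(-1)^{|\varphi|}\varphi\otimes\partial\psi\big)(g\otimes h)$ equals
\[
-(-1)^{|\varphi|+|\psi||g|}\varphi(\partial g)\otimes\psi(h)-(-1)^{|\varphi|+|\psi|+(|\psi|+1)|g|}\varphi(g)\otimes\psi(\partial h).
\]
The signs agree term by term.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The complex $F$.} Let $F=T\otimes_kT^*$, where the first copy of $A$ acts on $T$ and the second on $T^*$. It is a $\mathbb Z/2$-complex of free $R$-modules, of rank $2\cdot2+2\cdot2=8$ in each parity. As announced in \eqref{eq:three}, Lemma~\ref{lem:kunneth} and Proposition~\ref{prop:T} give the following.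
\begin{itemize}
\item $H(F)\cong H(T)\otimes_kH(T^*)=0$.
\item $H(\operatorname{Hom}_R(F,R))\cong H(T^*)\otimes_kH(T^{**})=0$, because $T^{**}$ is $T$ up to signs of the differentials.
\item $\operatorname{Hom}_A(T^*,D)\cong\operatorname{Hom}_k(T^*,k)$ has homology $\operatorname{Hom}_k(H(T^*),k)$. So
\[
H(\operatorname{Hom}_R(F,X))\cong H(T^*)\otimes_k\operatorname{Hom}_k(H(T^*),k),
\]
of dimension $6\cdot6+6\cdot6=72$ in each parity.
\end{itemize}

\emph{The module $M$.} Unfold $F$ to a $2$-periodic $\mathbb Z$-graded complex, still denoted $F$; the homologies above unfold accordingly. Then $F$ is totally acyclic, so $M=\operatorname{coker}(F_1\to F_0)$ is totally reflexive by Lemma~\ref{lem:ta}. As $F_{\ge0}$ is a free resolution of $M$,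
\[
\operatorname{Ext}^i_R(M,X)=H_{-i}(\operatorname{Hom}_R(F_{\ge0},X))=H_{-i}(\operatorname{Hom}_R(F,X))\qquad(i\ge1),
\]
of $k$-dimension $72$. In particular $M\ne0$, so $G\text{-dim}\,M=0$. Since $\mathbf R\mathrm{Hom}_R(M,X)$ has unbounded homology, $G_X\text{-dim}\,M=\infty$.

\emph{Higher dimension.} Let $R'=R[[t_1,\dots,t_d]]$. This is a flat local extension of $R$ with residue field $k$; as $t_1,\dots,t_d$ is a regular sequence with Artinian quotient $R$, it is Cohen--Macaulay of dimension $d$. For finitely generated $R$-modules $U,U'$, flatness gives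
\[
\operatorname{Ext}^i_{R'}(U\otimes_RR',U'\otimes_RR')\cong\operatorname{Ext}^i_R(U,U')\otimes_RR',
\]
compatibly with homothety maps. So $X'=X\otimes_RR'$ is semidualizing. The complex $F\otimes_RR'$ is acyclic, and so is $\operatorname{Hom}_{R'}(F\otimes_RR',R')\cong\operatorname{Hom}_R(F,R)\otimes_RR'$. Hence $M'=M\otimes_RR'$ is totally reflexive by Lemma~\ref{lem:ta}. By faithful flatness $M'\neq0$ and $\operatorname{Ext}^i_{R'}(M',X')\ne0$ for all $i\ge1$. So $G\text{-dim}\,M'=0$ and $G_{X'}\text{-dim}\,M'=\infty$.
\end{proof}

\section{When both dimensions are finite}\label{sec:depth}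

We turn to what is true. Let $R$ again be any commutative Noetherian local ring and $X$ a semidualizing complex; unlabeled $\mathbf R\mathrm{Hom}$, $\operatorname{Hom}$, $\otimes$ are over $R$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
The idea is to read off the depth of $M$ from the isomorphism $M\simeq\mathbf R\mathrm{Hom}(L,X)$, where $L=\mathbf R\mathrm{Hom}(M,X)$, and to treat $R\simeq\mathbf R\mathrm{Hom}(X,X)$ in the same way. By hypothesis $L\in\mathcal D^f_b(R)$, and $L\not\simeq0$ because $M\not\simeq0$; likewise $X\not\simeq0$. Put $W=\mathbf R\mathrm{Hom}(k,X)$. By adjunction,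
\begin{equation}\label{eq:adj}
\mathbf R\mathrm{Hom}(k,M)\simeq\mathbf R\mathrm{Hom}(k\otimes^{\mathbf L}L,X)\simeq\mathbf R\mathrm{Hom}_k(k\otimes^{\mathbf L}L,W),
\end{equation}
and likewise
\begin{equation}\label{eq:adjR}
\mathbf R\mathrm{Hom}(k,R)\simeq\mathbf R\mathrm{Hom}_k(k\otimes^{\mathbf L}X,W).
\end{equation}
By Nakayama's lemma $\inf(k\otimes^{\mathbf L}L)=\inf L$, since the lowest homology module of $k\otimes^{\mathbf L}L$ is $k\otimes H_{\inf L}(L)\ne0$; similarly $\inf(k\otimes^{\mathbf L}X)=\inf X$. Further, $\sup W\le\sup X<\infty$, and $W\not\simeq0$ by \eqref{eq:adjR}, because $\operatorname{depth}R<\infty$. Over the field $k$,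
\[
H_m(\mathbf R\mathrm{Hom}_k(V,W))\cong\prod_i\operatorname{Hom}_k(H_i(V),H_{i+m}(W)),
\]
so $\sup\mathbf R\mathrm{Hom}_k(V,W)=\sup W-\inf V$ when $\inf V$ and $\sup W$ are finite. Hence \eqref{eq:adj} and \eqref{eq:adjR} give
\[
-\operatorname{depth}M=\sup W-\inf L,\qquad -\operatorname{depth}R=\sup W-\inf X ,
\]
and subtracting, $\operatorname{depth}R-\operatorname{depth}M=\inf X-\inf L=G_X\text{-dim}\,M$. The left-hand side does not involve $X$. If $G\text{-dim}\,M$ is finite too, the same formula with $X=R$ shows that the two dimensions are equal.
\end{proof}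

The proof also shows that a complex $M$ with $G_X\text{-dim}\,M<\infty$ lies in $\mathcal D^f_b(R)$: it is isomorphic to $\mathbf R\mathrm{Hom}(L,X)$ with $L$ homologically bounded below and $X$ homologically bounded above, so its homology is bounded above. We use this for $X=R$.

\section{The criterion for finiteness}\label{sec:criterion}

The plan for part (b) is to replace $M$ by a totally reflexive high syzygy $Z$ and to prove the equivalence for $Z$, where complete resolutions are concrete.

\subsection{Reduction to totally reflexive modules}
Let $\mathcal B_X$ be the class of $Y\in\mathcal D^f_b(R)$ such that $\mathbf R\mathrm{Hom}(Y,X)\in\mathcal D^f_b(R)$ and $\beta^X_Y$ is an isomorphism, and $\mathcal E_X$ the class of $Y\in\mathcal D^f_b(R)$ such that $\theta_Y$ is an isomorphism. Both $\beta^X$ and $\theta$ are natural transformations of exact functors. So both classes are triangulated subcategories: they are closed under shifts, and if two vertices of an exact triangle are in one of them, then so is the third. Both contain $R$, since $\beta^X_R$ is the homothety morphism (here $X$ semidualizing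 is used) and $\theta_R$ is the identity of $X$, up to canonical isomorphisms. Hence both contain all bounded complexes of finitely generated free modules.

\begin{definition}\label{def:cr}
Let $M\not\simeq 0$ in $\mathcal D^f_+(R)$ with $g=G\text{-dim}\,M<\infty$; then $M\in\mathcal D^f_b(R)$, so $\sup M$ is finite. A \emph{complete resolution} of $M$ is a totally acyclic complex $F$ of finitely generated free modules such that, for some resolution $P\to M$ by a bounded below complex of finitely generated free modules and some integer $s\ge\max(\sup M,g)$, one has $Z_s(F)\cong Z_s(P)$.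
\end{definition}

For example, if $F$ is totally acyclic and $F\to P$ is a chain map that is bijective in all high degrees, then $Z_s(F)\cong Z_s(P)$ for all large $s$, so $F$ is a complete resolution of $M$.

\begin{lemma}\label{lem:cr}
Let $M,g,P,s$ be as in Definition~\textup{\ref{def:cr}} and $Z=Z_s(P)$. Then $Z$ is totally reflexive, and hence $M$ has a complete resolution. Moreover, $M\in\mathcal B_X\Leftrightarrow Z\in\mathcal B_X$ and $M\in\mathcal E_X\Leftrightarrow Z\in\mathcal E_X$.
\end{lemma}

\begin{proof}
As $s\ge\sup M$, the complex $\Sigma^{-s}P_{\ge s}$ is a free resolution of $Z$. The exact sequence $0\to P_{<s}\to P\to P_{\ge s}\to0$ gives an exact triangle $P_{<s}\to M\to\Sigma^sZ\to$ in which $P_{<s}$ is a bounded complex of finitely generated free modules. The two equivalences follow. Applying the first one with $R$ in place of $X$, we get $Z\in\mathcal B_R$, because $M\in\mathcal B_R$.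

For $i>0$ the complexes $\operatorname{Hom}(P,R)$ and $\operatorname{Hom}(P_{\ge s},R)$ have the same homology in degree $-s-i$, so $\operatorname{Ext}^i(Z,R)\cong\operatorname{Ext}^{s+i}(M,R)$. This vanishes, because $s+i>g=-\inf\mathbf R\mathrm{Hom}(M,R)$. So $\mathbf R\mathrm{Hom}(Z,R)\simeq Z^*$, and $\beta^R_Z\colon Z\to\mathbf R\mathrm{Hom}(Z^*,R)$ is an isomorphism because $Z\in\mathcal B_R$. Thus $Z$ is totally reflexive. By Lemma~\ref{lem:ta}, suitably shifted, there is a totally acyclic $F$ with $Z_s(F)\cong Z$.
\end{proof}

\subsection{The homology of $\operatorname{Hom}(F,X)$}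
Represent $X$ by a bounded complex of modules, again denoted $X$; this is possible by truncation. Each homology module of $\operatorname{Hom}(F,X)$ is an ordinary Ext module $\operatorname{Ext}^i(Z_n(F),X)$ with $n$ sufficiently small.

\begin{lemma}\label{lem:hom}
Let $F$ be an acyclic complex of finitely generated free modules and $X$ a bounded complex with $X_l=0$ for $l<a$. For all $j$ and all $n\le a+j-1$,
\[
H_{-j}(\operatorname{Hom}(F,X))\cong\operatorname{Ext}^{j-n}(Z_n(F),X).
\]
In particular, whether $\operatorname{Hom}(F,X)$ is acyclic depends only on the isomorphism class of $X$ in the derived category.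
\end{lemma}

\begin{proof}
The sequence $0\to\operatorname{Hom}(F_{\ge n},X)\to\operatorname{Hom}(F,X)\to\operatorname{Hom}(F_{<n},X)\to0$ is exact. In degree $m$ the last complex is $\prod_{p<n}\operatorname{Hom}(F_p,X_{p+m})$, which vanishes for $m\le a-n$, since then $p+m<a$. By assumption this covers $m=-j$ and $m=-j+1$, so $H_{-j}(\operatorname{Hom}(F,X))\cong H_{-j}(\operatorname{Hom}(F_{\ge n},X))$. As $F_{\ge n}$ is a free resolution of $\Sigma^nZ_n(F)$, the latter is $\operatorname{Ext}^{j-n}(Z_n(F),X)$. For two bounded representatives of $X$, choose $n$ small enough for both.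
\end{proof}

\subsection{The criterion for totally reflexive modules}

\begin{proposition}\label{prop:Z}
Let $F$ be a totally acyclic complex of finitely generated free modules, $Z=Z_0(F)$, and $X$ a semidualizing complex, represented by a bounded complex. The following are equivalent:
\begin{enumerate}
\item[(1)] $Z\in\mathcal B_X$;
\item[(2)] $Z\in\mathcal E_X$, that is, $\theta_Z$ is an isomorphism;
\item[(3)] $\operatorname{Hom}(F,X)$ is acyclic.
\end{enumerate}
\end{proposition}

\begin{proof}
Put $P=F_{\ge0}$, a free resolution of $Z$, and $K=F_{<0}$.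

\smallskip
\emph{Preparation.} The differential $F_0\to F_{-1}$ gives a chain map $\pi\colon P\to\Sigma K$ whose cone is $\Sigma F$, up to signs. Put $Q=\operatorname{Hom}(\Sigma K,R)$. This is a complex of finitely generated free modules, zero in negative degrees, so $Q\otimes-$ and $\operatorname{Hom}(Q,-)$ preserve quasi-isomorphisms. Since $\operatorname{Hom}(F,R)$ is acyclic, the map $\rho=\operatorname{Hom}(\pi,R)\colon Q\to\operatorname{Hom}(P,R)$ is a quasi-isomorphism. So $Q$ is a free resolution of $\mathbf R\mathrm{Hom}(Z,R)\simeq Z^*$, and $\theta_Z$ is represented by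
\begin{equation}\label{eq:theta}
Q\otimes X\xrightarrow{\rho\otimes X}\operatorname{Hom}(P,R)\otimes X\to\operatorname{Hom}(P,X),
\end{equation}
where the second map sends $\varphi\otimes x$ to $m\mapsto(-1)^{|x||m|}\varphi(m)x$.

\smallskip
\emph{(2)$\,\Leftrightarrow\,$(3).} By naturality of this evaluation map, \eqref{eq:theta} equals the composite
\[
\operatorname{Hom}(\Sigma K,R)\otimes X\to\operatorname{Hom}(\Sigma K,X)\xrightarrow{\operatorname{Hom}(\pi,X)}\operatorname{Hom}(P,X).
\]
The first map is an isomorphism: each $K_n$ is finitely generated free, and since $X$ is bounded only finitely many terms contribute in each degree. So $\theta_Z$ is an isomorphism if and only if $\operatorname{Hom}(\pi,X)$ is a quasi-isomorphism, that is, if and only if $\operatorname{Hom}(F,X)$ is acyclic.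

\smallskip
\emph{(2)$\,\Rightarrow\,$(1).} The complex $\mathbf R\mathrm{Hom}(Z,X)$ has finitely generated homology, bounded above. By (2) it is isomorphic to $Q\otimes X$, which is bounded below. So it is in $\mathcal D^f_b(R)$. For the biduality morphism we have to check that the chain of isomorphisms in the introduction really is biduality. Let $X\to I$ be a bounded above injective resolution. Then $\operatorname{Hom}(-,I)$ preserves quasi-isomorphisms, and $\theta_Z$ is also represented by the map $\theta\colon Q\otimes I\to\operatorname{Hom}(P,I)$ defined as in \eqref{eq:theta}. Consider the two composites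
\begin{gather*}
P\xrightarrow{\beta}\operatorname{Hom}(\operatorname{Hom}(P,I),I)\xrightarrow{\operatorname{Hom}(\theta,I)}\operatorname{Hom}(Q\otimes I,I)\cong\operatorname{Hom}(Q,\operatorname{Hom}(I,I)),\\
P\to\operatorname{Hom}(\operatorname{Hom}(P,R),R)\xrightarrow{\operatorname{Hom}(\rho,R)}\operatorname{Hom}(Q,R)\to\operatorname{Hom}(Q,\operatorname{Hom}(I,I)),
\end{gather*}
where the first map in each row is the biduality map $m\mapsto\big(\alpha\mapsto(-1)^{|\alpha||m|}\alpha(m)\big)$ and the last map of the second row is induced by the homothety $R\to\operatorname{Hom}(I,I)$. They are equal. Indeed, let $q\in Q$ and $\varphi=\rho(q)$. In the first row $m$ goes to the map that sends $q$ to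
\[
x\mapsto(-1)^{(|\varphi|+|x|)|m|}\theta(q\otimes x)(m)=(-1)^{(|\varphi|+|x|)|m|+|x||m|}\varphi(m)x=(-1)^{|\varphi||m|}\varphi(m)x,
\]
and in the second row to the map that sends $q$ to $x\mapsto(-1)^{|\varphi||m|}\varphi(m)x$.

In the second row, the composite $P\to\operatorname{Hom}(Q,R)$ represents $\beta^R_Z$, which is an isomorphism since $Z$ is totally reflexive (Lemma~\ref{lem:ta}). The last map is a quasi-isomorphism because $R\to\operatorname{Hom}(I,I)$ is one, $X$ being semidualizing. In the first row, $\operatorname{Hom}(\theta,I)$ is a quasi-isomorphism by (2). Hence $\beta$, which represents $\beta^X_Z$, is a quasi-isomorphism.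

\smallskip
\emph{(1)$\,\Rightarrow\,$(3).} Write $Z_n=Z_n(F)$. The exact sequences \eqref{eq:syz}, with $F_n\in\mathcal B_X$, show that $Z_n\in\mathcal B_X$ for all $n\in\mathbb Z$. So $G_X\text{-dim}\,Z_n<\infty$. By Lemma~\ref{lem:ta} also $G\text{-dim}\,Z_n=0$ whenever $Z_n\neq0$, and then Theorem~\ref{thm:B}(a) gives $G_X\text{-dim}\,Z_n=0$, that is, $\inf\mathbf R\mathrm{Hom}(Z_n,X)=\inf X$. Hence
\[
\operatorname{Ext}^i(Z_n,X)=0\qquad\text{for all }i>-\inf X\text{ and all }n\in\mathbb Z .
\]
The point is that this bound is uniform in $n$. In Lemma~\ref{lem:hom} we may take $n$ so small that $j-n>-\inf X$, and conclude $H_{-j}(\operatorname{Hom}(F,X))=0$ for every $j$.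
\end{proof}

\subsection{Proofs of Theorem~\ref{thm:B}(b) and Corollary~\ref{cor:pair}}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $G\text{-dim}\,M<\infty$. Then $M\in\mathcal D^f_b(R)$ by the end of Section~\ref{sec:depth}, so (i) says $M\in\mathcal B_X$ and (ii) says $M\in\mathcal E_X$. By Lemma~\ref{lem:cr}, $M$ has a complete resolution. Let $F$ be any complete resolution of $M$, with $P,s$ as in Definition~\ref{def:cr} and $Z=Z_s(P)\cong Z_s(F)$. By Lemma~\ref{lem:cr}, (i) and (ii) are equivalent to $Z\in\mathcal B_X$ and $Z\in\mathcal E_X$, respectively. Proposition~\ref{prop:Z}, applied to $\Sigma^{-s}F$, shows that these are equivalent to each other and to the acyclicity of $\operatorname{Hom}(F,X)$. As (i) and (ii) do not mention $F$, the choice of $F$ does not matter.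
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:pair}]
Suppose $\operatorname{Hom}(F,X)$ is acyclic for every totally acyclic $F$. Let $M\in\mathcal D^f_+(R)$. If $M\simeq0$, both dimensions are $-\infty$. If $G\text{-dim}\,M=\infty$, there is nothing to prove. Otherwise $M$ has a complete resolution by Lemma~\ref{lem:cr}, so $G_X\text{-dim}\,M<\infty$ by Theorem~\ref{thm:B}(b), and equality holds by Theorem~\ref{thm:B}(a).

Conversely, let the conjecture hold for $(R,X)$ and let $F$ be totally acyclic. Then $Z=Z_0(F)$ is totally reflexive, so $G\text{-dim}\,Z<\infty$ and hence $G_X\text{-dim}\,Z<\infty$, that is, $Z\in\mathcal B_X$. By Proposition~\ref{prop:Z}, $\operatorname{Hom}(F,X)$ is acyclic.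

Finally, let $X$ be a bounded complex, either of finitely generated free modules or of injective modules; by Lemma~\ref{lem:hom} we may choose such a representative. Let $F$ be totally acyclic. For each $l$ the complex $\operatorname{Hom}(F,X_l)$ is acyclic: in the free case because $\operatorname{Hom}(F,R)$ is acyclic, in the injective case because $F$ is. By induction on the number of nonzero terms of $X$, the complex $\operatorname{Hom}(F,X)$ is acyclic.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Homological Dimensions And Semidualizing Complexes},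
\texttt{https://openreview.net/pdf?id=RsmAqgEYvJm}.
\end{thebibliography}

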